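\title{Zero error is not always possible in network coding with independent sources}

\begin{abstract}
We construct a network coding instance with six independent sources in which rate $4$ is achievable with exponentially small error probability, while no rate above $127/32$ is achievable with zero error. A zero-error code must succeed on the whole product of the message sets, and this forces a conditional entropy inequality that codes with vanishing error can violate; the violating code is built from lines and parabolas over a finite field. We also show that deleting an edge of arbitrarily small capacity can lower the zero-error capacity by a fixed amount, and that with $k$ sources the zero-error capacity is at least $1/k$ times the vanishing-error capacity.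
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Network codes}

For real $m\ge1$ let $[m]=\{1,2,\dots,\lfloor m\rfloor\}$. Logarithms are to base $2$ unless written $\ln$. A \emph{network coding instance} $\mathcal I$ consists of a directed acyclic graph $G=(\mathcal V,\mathcal E)$ with a capacity $c_e>0$ on each edge $e$, source nodes $s_1,\dots,s_k$, and terminal nodes, each of which demands some subset of the sources. For a rate $R$ and a block length $n$, the source $s_i$ holds a message $X_i$ that is uniform on $[2^{Rn}]$, and $X_1,\dots,X_k$ are mutually independent. A \emph{code} of block length $n$ assigns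
\begin{itemize}
\item to each edge $e$ an encoding function with values in $[2^{c_en}]$, computed from the messages originating at the tail of $e$ and the values on the edges entering the tail of $e$;
\item to each terminal a decoding function that computes, from the values on the edges entering the terminal, estimates of the messages it demands.
\end{itemize}
All these functions are deterministic. A message tuple is \emph{good} for the code if on it every terminal decodes every demanded message correctly. The instance is \emph{$(\varepsilon,R,n)$-feasible} if some code of block length $n$ makes the message tuple good with probability at least $1-\varepsilon$. It is \emph{$(\varepsilon,R)$-feasible}, for $R>0$, if for every $\delta\in(0,R)$ and every $n_0$ it is $(\varepsilon,R-\delta,n)$-feasible for some $n\ge n_0$. Every message tuple has positive probability, so $\varepsilon=0$ means that every tuple is good. We write $R_{0}(\mathcal I)$ for the supremum of the $R>0$ such that $\mathcal I$ is $(0,R)$-feasible, and $R_{0+}(\mathcal I)$ for the supremum of the $R>0$ such that $\mathcal I$ is $(\varepsilon,R)$-feasible for all $\varepsilon>0$, with $\sup\emptyset=0$. These are the \emph{zero-error}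 and \emph{vanishing-error} capacities, and $R_0\le R_{0+}$.

The following problem comes from \cite{zero}.
\begin{quote}
\emph{Is every instance that is $(\varepsilon,R)$-feasible for all $\varepsilon>0$ also $(0,R)$-feasible?}
\end{quote}
The answer is known to be positive for multicast network coding, for instances in which all sources originate at the same node (Chan and Grant), and for index coding instances. We show that it is negative in general.

\subsection{Which answer to expect}

The edges are noiseless, so an error is not an accident: it is a message tuple that the code has chosen to sacrifice. With one source the sacrifice is pointless. If a code for $m=\lfloor2^{(R-\delta)n}\rfloor$ messages has error at most $\varepsilon<1$, we keep only the good messages; there are at least $(1-\varepsilon)m$ of them, which exceeds $2^{(R-2\delta)n}$ for large $n$. One may guess that some version of this expurgation always works.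

With several sources each source must choose its subset of messages alone, so expurgation needs a product set $S_1\times\dots\times S_k$ of good tuples, and a dense set need not contain a large product. Declare each pair in $[m]^2$, $m\ge2$, bad independently with probability $\varepsilon/2$. By Markov's inequality the fraction of bad pairs exceeds $\varepsilon$ with probability at most $\frac12$. The expected number of sets $S_1\times S_2$ with $|S_1|=|S_2|=s$ and no bad pair is at most $m^{2s}e^{-\varepsilon s^2/2}$, which is below $\frac12$ for $s\ge5\varepsilon^{-1}\ln m$. So some set of density at least $1-\varepsilon$ contains only products that carry $O(\log\log m)$ bits per source. This defeats one method only: it leaves open that an entirely different code achieves the same rate without error. A counterexample needs a constraint that binds \emph{all} zero-error codes and no vanishing-error code.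

\subsection{Results}

Fix an integer $r\ge2$, put $q=2^r$, and choose reals $\tau,\gamma$ with
\begin{equation}\label{eq:param}
\tau>\frac rq,\qquad \gamma>2r-1+\frac1q,\qquad \tau+\gamma<2r .
\end{equation}
This is possible because $\frac rq+2r-1+\frac1q<2r$ is equivalent to $r+1<2^r$, which holds for $r\ge2$. Section~\ref{sec:net} defines an instance $\mathcal I(r,\tau,\gamma)$ with six sources and six terminals.

\begin{theorem}\label{thm:main}
Let $\mathcal I=\mathcal I(r,\tau,\gamma)$ with $\tau,\gamma$ as in \eqref{eq:param}.
\begin{enumerate}
\item[(a)] $\mathcal I$ is $(\varepsilon,r)$-feasible for every $\varepsilon>0$, and $R_{0+}(\mathcal I)=r$. Moreover, $\mathcal I$ is $(\varepsilon_n,r,n)$-feasible for every $n$, where $\varepsilon_n\le2^{-\alpha n}$ for some $\alpha>0$ and all large $n$.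
\item[(b)] $R_0(\mathcal I)\le(6r+\tau+\gamma)/8<r$. In particular, $\mathcal I$ is not $(0,r)$-feasible.
\end{enumerate}
\end{theorem}

For $r=4$, $q=16$, the values $\tau=\frac12$ and $\gamma=\frac{29}4$ satisfy \eqref{eq:param}, since $\frac12>\frac14$, $7.25>7.0625$ and $7.75<8$; then $R_{0+}=4$ and $R_0\le127/32=3.96875$. In general the theorem gives $R_{0+}-R_0\ge(2r-\tau-\gamma)/8$. As $\tau$ and $\gamma$ decrease to their lower limits in \eqref{eq:param}, this bound tends to $\frac18\bigl(1-(r+1)2^{-r}\bigr)$. For $r=4$ the limit is $\frac{11}{128}$, so for every $\eta>0$ there are instances with $R_0/R_{0+}\le1-\frac{11}{512}+\eta$. We do not claim that these constants are optimal.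

The constraint on zero-error codes is an entropy inequality that holds under two exact hypotheses, one supplied by independence of the sources and the other by error-free decoding (Section~\ref{sec:ineq}). Section~\ref{sec:parab} exhibits random variables that satisfy the second hypothesis up to a small defect and violate the inequality by a larger amount. The network of Section~\ref{sec:net} forces the entropies of every code to look like those of this example, and Sections~\ref{sec:conv} and~\ref{sec:ach} prove the two halves of Theorem~\ref{thm:main}. Section~\ref{sec:edge} shows that one edge of arbitrarily small capacity, suitably attached, turns any error $\varepsilon<1$ into zero error, so that the zero-error capacity is discontinuous in an edge capacity. Section~\ref{sec:univ} bounds the gap from the other side: $R_0\ge R_{0+}/k$ always.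

\section{A conditional entropy inequality}\label{sec:ineq}

All random variables take finitely many values. We use the following standard facts about Shannon entropy: the chain rule $H(X,Y|Z)=H(X|Z)+H(Y|X,Z)$; subadditivity $H(X,Y|Z)\le H(X|Z)+H(Y|Z)$; $H(X|Z)\le H(X)\le\log s$ if $X$ takes at most $s$ values, with $H(X)=\log s$ if $X$ is uniform on $s$ values; and $H(X|Z)=0$ if and only if $X$ is almost surely a function of $Z$. The conditional mutual information $I(X;Y|Z)=H(X|Z)-H(X|Y,Z)$ is symmetric in $X,Y$ and vanishes if and only if $X$ and $Y$ are conditionally independent given $Z$.

\begin{lemma}\label{lem:ineq}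
If $I(A;B|C)=0$ and $H(C|A,B)=0$, then for every $D$ jointly distributed with $A,B,C$,
\begin{equation}\label{eq:ineq}
H(C|A,D)+H(C|B,D)\le H(C|D).
\end{equation}
\end{lemma}

Behind the lemma is a packing of rectangles. Fix a value of $D$, let $\mathcal A$ and $\mathcal B$ be the sets of possible values of $A$ and $B$, and let $\mathcal A_c$, $\mathcal B_c$ be the values compatible with $C=c$. The hypotheses make the rectangles $\mathcal A_c\times\mathcal B_c$ pairwise disjoint in $\mathcal A\times\mathcal B$. If there are $s$ values of $c$ and all rectangles have sides $\mu,\nu$, then $s\mu\nu\le|\mathcal A||\mathcal B|$, that is, $\frac{s\mu}{|\mathcal A|}\cdot\frac{s\nu}{|\mathcal B|}\le s$. The two factors are the average numbers of values $c$ compatible with a given value of $A$ and of $B$, and taking logarithms gives the shape of \eqref{eq:ineq}.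

\begin{proof}
Write $P$ for the joint law and its marginals. Since $H(C|A,B)=0$, there is a function $\varphi$ with $\varphi(a,b)=c$ whenever $P(a,b,c)>0$. Since $I(A;B|C)=0$, we have $P(a,b,c)=P(a,c)P(b,c)/P(c)$ when $P(c)>0$. Together,
\begin{equation}\label{eq:supp}
\varphi(a,b)=c\quad\text{whenever } P(a,c)>0\text{ and }P(b,c)>0 .
\end{equation}

The difficulty is that $A$ and $B$ may become dependent once $D$ is given, so that the law $P$ does not fill the rectangles. But \eqref{eq:ineq} involves only the laws of $(A,C,D)$ and $(B,C,D)$, so we may change the coupling. Let $(A',B',C,D)$ have the law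
\[
P'(a,b,c,d)=P(c,d)\,P(a|c,d)\,P(b|c,d).
\]
Then $(A',C,D)$ has the law of $(A,C,D)$, $(B',C,D)$ has the law of $(B,C,D)$, and $A',B'$ are conditionally independent given $(C,D)$. If $P'(a,b,c,d)>0$, then $P(a,c)>0$ and $P(b,c)>0$, so \eqref{eq:supp} gives $\varphi(a,b)=c$. Hence $C=\varphi(A',B')$ almost surely, and
\begin{align*}
H(C|D)+H(A|C,D)+H(B|C,D)&=H(A',B',C|D)\\
&=H(A',B'|D)\le H(A|D)+H(B|D).
\end{align*}
Rearranging, $H(C|D)\le I(A;C|D)+I(B;C|D)=2H(C|D)-H(C|A,D)-H(C|B,D)$, which is \eqref{eq:ineq}.
\end{proof}

Both hypotheses are needed. Let $C$ be a fair bit and $D$ constant. If $A,B$ are constant, only the first hypothesis holds; if $A$ is a fair bit independent of $C$ and $B=A+C \bmod 2$, only the second holds. In both cases \eqref{eq:ineq} would read $2\le1$.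

\begin{remark}\label{rem:KR}
Expanding the definitions gives the identity
\begin{multline*}
I(C;D|A)+I(C;D|B)+I(A;B)-I(C;D)\\
=\bigl[H(C|D)-H(C|A,D)-H(C|B,D)\bigr]+I(A;B|C)+H(C|A,B),
\end{multline*}
because $H(C|A)+H(C|B)+I(A;B)-H(C)=H(A,C)+H(B,C)-H(C)-H(A,B)=I(A;B|C)+H(C|A,B)$. So under the two hypotheses \eqref{eq:ineq} is equivalent to the Ingleton-type inequality $I(C;D)\le I(C;D|A)+I(C;D|B)+I(A;B)$. In this form it is a conditional inequality of Kaced and Romashchenko, who showed that it holds for entropic vectors (lists of joint entropies of random variables) but not for all almost-entropic vectors (limits of such lists). We do not use their results.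
\end{remark}

\section{Lines and parabolas over $\mathbb F_q$}\label{sec:parab}

The proof of Lemma~\ref{lem:ineq} uses $H(C|A,B)=0$ through the support of $P$, not through its weights. This suggests that the lemma breaks if $H(C|A,B)$ is merely small: a pair $(a,b)$ that is rare under $P$ may be common under $P'$. The following example realizes this.

In the plane $\mathbb F_q^2$, $q=2^r$, a pair $c=(c_0,c_1)$ names the line $y=c_0+c_1x$, and a pair $d=(d_0,d_1)$ names the parabola $y=x^2+d_1x+d_0$. Let $C_0,C_1,U,V$ be independent and uniform on $\mathbb F_q$. Take the line $C=(C_0,C_1)$, its points $A=(U,C_0+C_1U)$ and $B=(V,C_0+C_1V)$, and the parabola $D$ that meets $C$ exactly at $A$ and $B$: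
\begin{equation}\label{eq:parab}
x^2+D_1x+D_0=(C_0+C_1x)+(x-U)(x-V),
\end{equation}
that is, $D_1=C_1-U-V$ and $D_0=C_0+UV$. The map $(C,U,V)\mapsto(D,U,V)$ is a bijection of $\mathbb F_q^4$, so $D,U,V$ are also independent and uniform. We compute the entropies in Lemma~\ref{lem:ineq}.
\begin{itemize}
\item Given $C$, the points $A$ and $B$ are functions of $U$ and of $V$, so $I(A;B|C)=0$.
\item If $U\ne V$, the points $A,B$ determine the line. If $U=V$, which has probability $1/q$, the $q$ lines through $A=B$ are equally likely. So $H(C|A,B)=r/q$.
\item The point $A$ lies on $D$, so $(A,D)$ and $(U,D)$ determine each other. Given $(U,D)$, the value $V$ is uniform, and $V$ and $C$ determine each other through $C_1=D_1+U+V$, $C_0=D_0-UV$. So $H(C|A,D)=r$, and by the symmetry $U\leftrightarrow V$ also $H(C|B,D)=r$.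
\item Given $D$, the line $C$ and the polynomial $(x-U)(x-V)$ determine each other by \eqref{eq:parab}, and by unique factorization the polynomial determines $(U,V)$ up to order. The two orders are equally likely when $U\neq V$, so $H(U,V|C,D)=1-\frac1q$, and $H(C|D)=H(U,V|D)-H(U,V|C,D)=2r-1+\frac1q$.
\end{itemize}
Thus \eqref{eq:ineq} fails by $1-\frac1q$, the information in the order of the two points, while its second hypothesis fails by only $r/q$.

\begin{example}
Let $q=4$ and fix the parabola, which has four points. The $16$ ordered pairs $(U,V)$ give $10$ lines: six secants, each of probability $\frac18$, and four tangents, each of probability $\frac1{16}$. Hence $H(C|D)=6\cdot\frac18\cdot3+4\cdot\frac1{16}\cdot4=3.25$, whereas $H(C|A,D)+H(C|B,D)=2+2=4$. The excess is $\frac34$ and the defect is $H(C|A,B)=\frac12$. In the rectangle picture, the secant through the points with abscissas $u\neq v$ has rectangle $\{u,v\}\times\{u,v\}$, and its corner $(u,u)$ lies in the rectangles of all four lines through that point.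
\end{example}

The last observation locates the failure of the proof for every $q$. Under $P$ the points coincide with probability $1/q$. Under $P'$ each of $A',B'$ is drawn independently from the intersection of $C$ and $D$, so they coincide with probability $\frac12(1-\frac1q)+\frac1q>\frac12$.

To separate capacities we need an excess that is linear in the block length $n$ together with an error probability that tends to $0$. One copy of the example over the field with $2^{rn}$ elements has small error but an excess below one bit. With $n$ independent copies over the fixed field $\mathbb F_q$ the excess is $(1-\frac1q)n$, but now about $n/q$ coordinates have $U_i=V_i$, and the probability $(1-\frac1q)^n$ that none does tends to $0$. We repair this by appending to $A$ a hash $T$ of $C$ with slightly more than $\frac rqn$ bits. Since $H(C|A,T,D)\ge H(C|A,D)-H(T)$, about $\bigl(1-\frac{r+1}q\bigr)n$ of the excess survives. This is zero for $q=2$ and positive for $q\ge4$, which explains the condition $r\ge2$; the lower limits for $\tau$ and $\gamma$ in \eqref{eq:param} are the values of $H(C|A,B)$ and $H(C|D)$ found above.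

\section{The network}\label{sec:net}

A network cannot prescribe a code. It can limit what a node sees, limit how many values an edge takes, and demand source messages at terminals. With these tools we must produce variables $A,B,C,D$ that satisfy the hypotheses of Lemma~\ref{lem:ineq} in every zero-error code, and force $H(C|A,D)$ and $H(C|B,D)$ to be large and $H(C|D)$ to be small.

\begin{definition}\label{def:net}
The instance $\mathcal I(r,\tau,\gamma)$ has six sources $C_0,C_1,U,V,K,L$ at six distinct nodes without incoming edges; the same letter denotes the node and its message, and $C=(C_0,C_1)$. There are four relays: $p_T$ has incoming edges from $C_0,C_1$; $p_M$ from $C_0,C_1,U,K$; $p_N$ from $C_0,C_1,V,L$; and $p_D$ from $C_0,C_1,U,V$. The edges leaving the relays are five \emph{bottlenecks}: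
\begin{center}
\begin{tabular}{l|ccccc}
edge & $p_T\to t_0$ & $p_M\to q_M$ & $p_N\to q_N$ & $p_D\to q_D$ & $p_D\to t_C$\\ \hline
capacity & $\tau$ & $r$ & $r$ & $2r$ & $\gamma$\\
value & $T$ & $M$ & $N$ & $D$ & $W$
\end{tabular}
\end{center}
The nodes $q_M,q_N,q_D$ have no other incoming edge. The terminals have no outgoing edges and are as follows.
\begin{center}
\begin{tabular}{c|l|c}
terminal & incoming edges from & demands\\ \hline
$t_0$ & $U,K,q_M,p_T,V,L,q_N$ & $C_0,C_1$\\
$t_K$ & $U,q_M,q_D$ & $K$\\
$t_L$ & $V,q_N,q_D$ & $L$\\
$t_V$ & $C_0,C_1,U,q_D$ & $V$\\
$t_U$ & $C_0,C_1,V,q_D$ & $U$\\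
$t_C$ & $q_D,p_D$ & $C_0,C_1$
\end{tabular}
\end{center}
Edges leaving a source node, $q_M$ or $q_N$ have capacity $r$; edges leaving $q_D$ have capacity $2r$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small,
rel/.style={draw,circle,inner sep=2pt},ter/.style={draw,align=center,inner sep=3pt}]
\node[rel,label=above:{$C,U,K$}] (pM) at (-4.4,4.6) {$p_M$};
\node[rel,label=above:{$C$}] (pT) at (0,4.6) {$p_T$};
\node[rel,label=above:{$C,V,L$}] (pN) at (4.4,4.6) {$p_N$};
\node[rel] (qM) at (-4.4,3) {$q_M$};
\node[rel] (qN) at (4.4,3) {$q_N$};
\node[ter] (t0) at (0,3) {$t_0$ wants $C$\\ has $U,K,V,L$};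
\node[rel,label=left:{$C,U,V$}] (pD) at (-1.7,1.5) {$p_D$};
\node[ter] (tC) at (1.7,1.5) {$t_C$ wants $C$};
\node[rel] (qD) at (0,0) {$q_D$};
\node[ter] (tK) at (-4.4,0) {$t_K$ wants $K$\\ has $U$};
\node[ter] (tL) at (4.4,0) {$t_L$ wants $L$\\ has $V$};
\node[ter] (tV) at (-1.9,-1.5) {$t_V$ wants $V$\\ has $C,U$};
\node[ter] (tU) at (1.9,-1.5) {$t_U$ wants $U$\\ has $C,V$};
\draw[->,very thick] (pM) -- node[left] {$M,\ r$} (qM);
\draw[->,very thick] (pN) -- node[right] {$N,\ r$} (qN);
\draw[->,very thick] (pT) -- node[right] {$T,\ \tau$} (t0);
\draw[->,very thick] (pD) -- node[above] {$W,\ \gamma$} (tC);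
\draw[->,very thick] (pD) -- node[below left] {$D,\ 2r$} (qD);
\draw[->] (qM) -- (t0); \draw[->] (qN) -- (t0);
\draw[->] (qM) -- (tK); \draw[->] (qN) -- (tL);
\draw[->] (qD) -- (tK); \draw[->] (qD) -- (tL);
\draw[->] (qD) -- (tC); \draw[->] (qD) -- (tV); \draw[->] (qD) -- (tU);
\end{tikzpicture}
\caption{The instance $\mathcal I(r,\tau,\gamma)$, with $C=(C_0,C_1)$. The six source nodes are not drawn: the letters beside a relay (circle) and after ``has'' in a terminal (box) list the sources with a direct edge to that node. Thick edges are the bottlenecks, labeled by value and capacity.}
\label{fig:net}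
\end{figure}

The graph, shown in Figure~\ref{fig:net}, is acyclic: every edge goes forward in the order sources, relays, nodes $q_M,q_N,q_D$, terminals. Every code of block length $n$ has the following properties.
\begin{enumerate}
\item[(P1)] $T$ is a function of $C$; $M$ of $(C,U,K)$; $N$ of $(C,V,L)$; $D$ and $W$ of $(C,U,V)$.
\item[(P2)] $T,M,N,D,W$ take at most $2^{\tau n},2^{rn},2^{rn},2^{2rn},2^{\gamma n}$ values.
\item[(P3)] The input of each terminal is a function of the variables obtained from its row in the table by reading a source node as its message and $q_M,q_N,q_D,p_T,p_D$ as $M,N,D,T,W$.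
\end{enumerate}

The design follows Section~\ref{sec:parab}. Terminal $t_0$ must find the line $C$ from two groups of inputs,
\begin{equation}\label{eq:AB}
A=(U,K,M,T)\qquad\text{and}\qquad B=(V,L,N),
\end{equation}
which play the roles of the two points. Terminal $t_C$ caps $H(C|D)$ at $\gamma n$. Terminals $t_V$ and $t_U$ say that $C$, $D$ and one abscissa determine the other; since $D$ is narrow, this leaves much of $C$ unknown given $(U,D)$ or $(V,D)$. It remains to make sure that $M$ reveals nothing more about $C$ once $(U,D)$ is known, as in the example, where the ordinate of $A$ is a function of $(U,D)$. A terminal cannot demand an edge value, so we enforce this indirectly with the mask $K$: terminal $t_K$ must read $K$ from $(U,M,D)$, and at a rate close to $r$ this uses up all of $M$. The mask $L$ does the same for $N$. The nodes $q_M,q_N,q_D$ make all recipients depend on one common value; with separate edges to $t_0$ and $t_K$, the relay $p_M$ could send $K$ itself to $t_K$, and the mask would constrain nothing.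

\section{Zero-error codes}\label{sec:conv}

\begin{proposition}\label{prop:conv}
Let the six messages be independent and uniform on sets of size $m$, let $T,M,N,D,W$ and the terminal inputs satisfy \textup{(P1)--(P3)}, and suppose that every terminal decodes correctly on every message tuple. Then
\begin{equation}\label{eq:conv}
8\log m\le(6r+\tau+\gamma)\,n .
\end{equation}
\end{proposition}

\begin{proof}
Let $\rho=\log m$ and define $A,B$ by \eqref{eq:AB}. By (P1), $A$ is a function of $(C,U,K)$ and $B$ is a function of $(C,V,L)$. Since $C$, $(U,K)$ and $(V,L)$ are independent, $I(A;B|C)=0$; this is the essential use of independence of the sources. Since $t_0$ never errs, $H(C|A,B)=0$ by (P3). So \eqref{eq:ineq} holds, and we estimate its three terms using the other five terminals.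

By $t_V$, the message $V$ is a function of $(C,U,D)$. As $A$ contains $U$ and $K$, the triple $(A,C,D)$ determines the five independent messages $C_0,C_1,U,K,V$, so $H(A,C,D)\ge5\rho$. By $t_K$, the message $K$ is a function of $(U,M,D)$, so (P2) gives $H(A,D)=H(U,M,T,D)\le\rho+rn+\tau n+2rn$. Subtracting,
\[
H(C|A,D)\ge4\rho-(3r+\tau)n .
\]
By $t_U$, the message $U$ is a function of $(C,V,D)$, so $(B,C,D)$ determines $C_0,C_1,V,L,U$ and $H(B,C,D)\ge5\rho$. By $t_L$, the message $L$ is a function of $(V,N,D)$, so $H(B,D)=H(V,N,D)\le\rho+rn+2rn$. Hence
\[
H(C|B,D)\ge4\rho-3rn .
\]
By $t_C$, the pair $C$ is a function of $(D,W)$, so $H(C|D)\le H(W|D)\le\gamma n$. Inserting the three bounds in \eqref{eq:ineq} gives $8\rho-(6r+\tau)n\le\gamma n$.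
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\mathcal I$ be $(0,R)$-feasible and $\delta\in(0,R)$. For arbitrarily large $n$, \eqref{eq:conv} holds with $m=\lfloor2^{(R-\delta)n}\rfloor$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $\log m\ge(R-\delta)n-1$. Dividing by $8n$ and letting $n\to\infty$ and then $\delta\to0$ gives $R\le(6r+\tau+\gamma)/8$, which is less than $r$ because $\tau+\gamma<2r$.
\end{proof}

The bound is effective. For $r=4$, $\tau=\frac12$, $\gamma=\frac{29}4$, inequality \eqref{eq:conv} reads $8\log m\le31.75\,n$, while rate $4-\frac1{64}$ requires $8\log m\ge31.875\,n-8$. So no zero-error code of that rate exists for any $n\ge65$.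

\section{Codes with exponentially small error}\label{sec:ach}

\subsection{The code at rate $r$}

Identify $[2^{rn}]$ with $\mathbb F_q^n$, so that the six messages are independent and uniform on $\mathbb F_q^n$. With coordinatewise operations, put $Y=C_0+C_1U$, $Z=C_0+C_1V$, and
\[
M=Y+K,\qquad N=Z+L,\qquad D=(D_0,D_1)=(C_0+UV,\;C_1-U-V).
\]
These values respect (P1) and the capacities $r,r,2r$. Edges leaving source nodes forward the message, and edges leaving $q_M,q_N,q_D$ forward $M,N,D$. The values $T$ and $W$ are defined below.

Four terminals never err. Setting $x=U_i$ and $x=V_i$ in \eqref{eq:parab} gives $Y=U^2+D_1U+D_0$ and $Z=V^2+D_1V+D_0$. So $t_K$ computes $K=M-(U^2+D_1U+D_0)$, $t_L$ computes $L=N-(V^2+D_1V+D_0)$, $t_V$ computes $V=C_1-D_1-U$, and $t_U$ computes $U=C_1-D_1-V$.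

The other two terminals succeed when $U$ and $V$ agree in few coordinates. By \eqref{eq:param} there is $\kappa>0$ such that $\lambda=\frac1q+\kappa$ satisfies
\[
r\lambda<\tau,\qquad 2r-1+\lambda\le\gamma .
\]
For $u,v\in\mathbb F_q^n$ let $J(u,v)=\#\{i:u_i=v_i\}$, and let $J=J(U,V)$, a binomial variable with parameters $n$ and $1/q$. Hoeffding's inequality states that a binomial variable with parameters $n,p$ exceeds $(p+\kappa)n$ with probability at most $e^{-2\kappa^2n}$. So $P(J>\lambda n)\le e^{-2\kappa^2n}$.

\emph{Terminal $t_C$.} The relay $p_D$ knows both $C$ and $D$, so it can send the position of $C$ in a list that depends on $D$; we must show that a short list suffices. Fix $d=(d_0,d_1)$. Call $(u,v)$ \emph{consistent} with $c=(c_0,c_1)$ if the messages $c,u,v$ produce $D=d$, that is, if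
\[
(x-u_i)(x-v_i)=x^2-(c_{1,i}-d_{1,i})x+(d_{0,i}-c_{0,i})\qquad\text{for all } i .
\]
Each pair $(u,v)$ is consistent with exactly one $c$. If $(u,v)$ is consistent with $c$, then by unique factorization the pairs consistent with $c$ are those obtained from $(u,v)$ by exchanging $u_i$ and $v_i$ in some of the coordinates where they differ, and there are $2^{n-J(u,v)}$ of them. Let $\mathcal L_d$ be the set of $c$ consistent with some $(u,v)$ having $J(u,v)\le\lambda n$. Each $c\in\mathcal L_d$ has at least $2^{(1-\lambda)n}$ consistent pairs, these sets of pairs are disjoint, and there are $q^{2n}$ pairs in all. So $|\mathcal L_d|\le2^{(2r-1+\lambda)n}\le2^{\gamma n}$, and as an integer $|\mathcal L_d|\le\lfloor2^{\gamma n}\rfloor$. Let $W$ be the position of $C$ in $\mathcal L_D$, or $1$ if $C\notin\mathcal L_D$. Then $t_C$ decodes correctly whenever $J\le\lambda n$.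

\emph{Terminal $t_0$.} It knows $U$, $V$, $Y=M-K$ and $Z=N-L$. In a coordinate with $U_i\ne V_i$ the equations $c_{0,i}+c_{1,i}U_i=Y_i$, $c_{0,i}+c_{1,i}V_i=Z_i$ have one solution; in a coordinate with $U_i=V_i$ they coincide and have $q$ solutions. So exactly $q^J$ candidates for $C$ remain. The relay $p_T$ does not know which coordinates are ambiguous, so it sends a hash: $T=\psi(C)$ with $\psi:\mathbb F_q^{2n}\to[2^{\tau n}]$, and $t_0$ outputs the candidate with hash $T$ if it is unique. Choose $\psi$ uniformly at random. For a fixed message tuple with $J\le\lambda n$, each wrong candidate has the same hash as $C$ with probability $1/\lfloor2^{\tau n}\rfloor$, so $t_0$ fails with probability at most $q^{\lambda n}/\lfloor2^{\tau n}\rfloor\le2\cdot2^{-(\tau-r\lambda)n}$. The same bound holds for the probability, over $\psi$ and the messages, that $J\le\lambda n$ and $t_0$ fails, and hence for this probability over the messages alone for some fixed $\psi$.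

An error requires that $J>\lambda n$, or that $J\le\lambda n$ and $t_0$ fails. So for every $n$ the instance is $(\varepsilon_n,r,n)$-feasible with
\begin{equation}\label{eq:eps}
\varepsilon_n\le e^{-2\kappa^2n}+2\cdot2^{-(\tau-r\lambda)n},
\end{equation}
and $\varepsilon_n\le2^{-\alpha n}$ for large $n$ if $0<\alpha<\min\{2\kappa^2\log e,\ \tau-r\lambda\}$.

\subsection{Two general lemmas and the end of the proof}

The definition of $(\varepsilon,r)$-feasibility asks for codes at the rates $r-\delta$. Restricting a code to fixed subsets of messages could concentrate on its bad tuples, so we choose the subsets at random.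

\begin{lemma}\label{lem:lower}
If an instance is $(\varepsilon,R,n)$-feasible and $0\le R'\le R$, then it is $(\varepsilon,R',n)$-feasible.
\end{lemma}

\begin{proof}
Let $\pi_1,\dots,\pi_k:[2^{R'n}]\to[2^{Rn}]$ be independent uniformly random injections. The node holding $X_i$ replaces it by $\pi_i(X_i)$, the given code is run, and terminals invert the $\pi_i$. The new code errs only if $(\pi_1(X_1),\dots,\pi_k(X_k))$ is not good for the given code. Over the messages and the injections this tuple is uniform on $[2^{Rn}]^k$, so the expected error probability is at most $\varepsilon$, and some choice of the injections has error probability at most $\varepsilon$.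
\end{proof}

A \emph{cut} separating a node $s$ from a node $t$ is a set $S$ of nodes with $s\in S$ and $t\notin S$. Its edges are those from $S$ to the complement of $S$, and its capacity is the sum of their capacities.

\begin{lemma}\label{lem:cut}
Let an instance be $(\varepsilon,R)$-feasible for some $\varepsilon<1$, and let the terminal $t$ demand $X_i$. Then $t\ne s_i$, and every cut separating $s_i$ from $t$ has capacity at least $R$.
\end{lemma}

\begin{proof}
Take $\delta\in(0,R)$ and an $(\varepsilon,R-\delta,n)$ code, and let $m=\lfloor2^{(R-\delta)n}\rfloor$. By averaging, we can fix the messages other than $X_i$ so that $t$ decodes at least $(1-\varepsilon)m$ values of $X_i$ correctly. Distinct correctly decoded values produce distinct inputs at $t$.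

If $t=s_i$, the edges entering $t$ start at nodes that cannot be reached from $s_i$, by acyclicity, so the input of $t$ does not depend on $X_i$ and $(1-\varepsilon)m\le1$; this fails for large $n$. Now let $S$ be a cut of capacity $c$. By induction along a topological order, the value on every edge whose tail $w$ lies outside $S$ is a function of the values on the cut edges: the messages at $w$ are fixed, and each edge entering $w$ is a cut edge or has an earlier tail outside $S$. So the input of $t$ is a function of the values on the cut edges, which form at most $2^{cn}$ tuples, and $(1-\varepsilon)m\le2^{cn}$. As $n$ can be arbitrarily large, $R-\delta\le c$, and $\delta$ is arbitrary.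
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The last assertion is \eqref{eq:eps}. By Lemma~\ref{lem:lower}, $\mathcal I$ is $(\varepsilon_n,r-\delta,n)$-feasible for all $n$ and all $\delta\in(0,r)$, hence $(\varepsilon,r)$-feasible for every $\varepsilon>0$, and $R_{0+}(\mathcal I)\ge r$. The set $\{K,p_M,t_0\}$ is a cut separating $K$ from $t_K$ whose only edge is $p_M\to q_M$, so $R_{0+}(\mathcal I)\le r$ by Lemma~\ref{lem:cut}.
\end{proof}

\begin{remark}
In this code $t_K,t_L,t_U,t_V$ never err and $\log m=rn$, so the proof of Proposition~\ref{prop:conv} gives $H(C|A,D)+H(C|B,D)\ge(2r-\tau)n$, while $H(C|D)=(2r-1+\frac1q)n<\gamma n$ by Section~\ref{sec:parab}. Thus \eqref{eq:ineq} fails by more than $(2r-\tau-\gamma)n$, although $I(A;B|C)=0$ and, by Fano's inequality, $H(C|A,B)\le1+2rn\,\varepsilon_n=o(n)$.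
\end{remark}

\begin{remark}
On message tuples with $J=0$ the code makes no error: $t_0$ has a single candidate and $C\in\mathcal L_D$. Two consequences show the role of independence. If $(U,V)$ were uniform on the pairs that differ in every coordinate, $U$ and $V$ would each still be uniform on $\mathbb F_q^n$, and the code would be error-free. Independent sources can secure $J=0$ by taking the coordinates of $U$ in a set of $q/2$ field elements and those of $V$ in its complement; restricting the other messages to sets of size $(q/2)^n$ gives a zero-error code of rate $r-1$, so $R_0(\mathcal I)\ge r-1$.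
\end{remark}

\section{One thin edge removes all errors}\label{sec:edge}

Expurgation fails because the sources cannot coordinate their choices. Very little coordination is missing: it suffices that one node sees all messages and can broadcast at an arbitrarily small rate. For an instance $\mathcal I$ with sources $s_1,\dots,s_k$ and reals $R,\eta>0$, define $\mathcal I[R,\eta]$ as follows. Move each message $X_i$ to a new node $s_i'$. Add two nodes $a,b$, edges $s_i'\to s_i$ and $s_i'\to a$ of capacity $R$, one edge $a\to b$ of capacity $\eta$, and edges $b\to w$ of capacity $\eta$ to all original nodes $w$. The demands are unchanged. No edge leads from an original node to a new one, so the graph is acyclic.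

\begin{theorem}\label{thm:edge}
If $\mathcal I$ is $(\varepsilon,R)$-feasible for some $\varepsilon<1$, then $\mathcal I[R,\eta]$ is $(0,R)$-feasible for every $\eta>0$.
\end{theorem}

\begin{proof}
We may take $0<\varepsilon<1$. Let $\delta\in(0,R)$, take an $(\varepsilon,R-\delta,n)$ code for $\mathcal I$ with $n$ large, put $m=\lfloor2^{(R-\delta)n}\rfloor$, and identify each message set with $\mathbb Z_m$. The set $\Gamma\subseteq\mathbb Z_m^k$ of good tuples has at least $(1-\varepsilon)m^k$ elements. We cover $\mathbb Z_m^k$ by few translates of $\Gamma$; translation acts on each coordinate separately, so each source can carry out its part once it knows which translate is used.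

Let $\beta=\lfloor2^{\eta n}\rfloor$ and draw $\sigma_1,\dots,\sigma_\beta$ independently and uniformly from $\mathbb Z_m^k$. For fixed $x\in\mathbb Z_m^k$ the tuples $x+\sigma_j$ are independent and uniform, so all of them miss $\Gamma$ with probability at most $\varepsilon^\beta$. Since $m^k\le2^{kRn}$ and $\beta$ grows exponentially in $n$, we have $m^k\varepsilon^\beta<1$ for large $n$. By the union bound there is a fixed list $\sigma_1,\dots,\sigma_\beta$ such that every $x$ has some $j$ with $x+\sigma_j\in\Gamma$.

In $\mathcal I[R,\eta]$ each $s_i'$ forwards $x_i$ to $s_i$ and to $a$. Node $a$ sends the least $j$ with $x+\sigma_j\in\Gamma$ to $b$, which forwards it to all original nodes. Node $s_i$ uses $x_i+(\sigma_j)_i$ as its message, the original nodes run the given code, and each terminal, having decoded the coordinates of $x+\sigma_j$ that it demands, subtracts the corresponding coordinates of $\sigma_j$. No error occurs, and this works for arbitrarily large $n$.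
\end{proof}

\begin{corollary}\label{cor:edge}
Let $\mathcal I=\mathcal I(r,\tau,\gamma)$ and $\eta>0$. Then $R_0(\mathcal I[r,\eta])\ge r$, but after deletion of the single edge $a\to b$ the zero-error capacity is at most $(6r+\tau+\gamma)/8<r$.
\end{corollary}

\begin{proof}
The first claim follows from Theorems~\ref{thm:main}(a) and~\ref{thm:edge}. Without the edge $a\to b$, node $b$ has no input and sends constants, and node $a$ has no outgoing edge. Each original source node receives a function of its own message and a constant, so every edge leaving it still carries a function of that message; every other original node receives one constant in addition to its old inputs. Hence (P1)--(P3) hold, and Proposition~\ref{prop:conv} and the proof of Theorem~\ref{thm:main}(b) apply.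
\end{proof}

Thus removing an edge of arbitrarily small capacity $\eta$ can cost at least $(2r-\tau-\gamma)/8$ in zero-error capacity, an amount independent of $\eta$. Both bounds persist if the edges leaving $b$ are given the fixed capacity $1$ and $\eta\le1$, so the zero-error capacity jumps at $\eta=0$ as a function of the capacity of $a\to b$ alone.

\section{A universal lower bound}\label{sec:univ}

The gap cannot be arbitrarily large for a fixed number of sources, because the sources can take turns, and a single source is limited only by cuts. We use the linear multicast theorem \cite{LYC,KM} in the following form. Let $s$ be a node of an acyclic directed multigraph, $\mathcal T$ a set of nodes other than $s$, and $\omega$ an integer such that every cut separating $s$ from a node of $\mathcal T$ has at least $\omega$ edges. Then for every sufficiently large $\ell$ there is a code over $\mathbb F_{2^\ell}$ in which $s$ holds $\omega$ field symbols, each edge carries one symbol that is a linear function of the symbols available at its tail, and every node of $\mathcal T$ recovers all $\omega$ symbols from its incoming edges.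

\begin{proposition}\label{prop:univ}
Every instance with $k$ sources satisfies $R_0\ge R_{0+}/k$.
\end{proposition}

\begin{proof}
Let the instance be $(\varepsilon,R)$-feasible for some $\varepsilon<1$; we show that it is $(0,R/k)$-feasible. Let $\delta\in(0,R)$, choose an integer $h>|\mathcal E|/\delta$, and replace each edge $e$ by $\lfloor c_eh\rfloor$ parallel edges. By Lemma~\ref{lem:cut}, a cut separating $s_i$ from a terminal that demands $X_i$ has capacity at least $R$, so in the multigraph it has at least $Rh-|\mathcal E|\ge(R-\delta)h$ edges, hence at least $\omega=\lceil(R-\delta)h\rceil$.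

Take $\ell$ large enough for the multicast theorem to apply to each $s_i$ and the set of terminals demanding $X_i$, and put $n=h\ell$. In the code for source $i$ the original edge $e$ carries $\lfloor c_eh\rfloor$ symbols, so it takes at most $2^{\ell\lfloor c_eh\rfloor}\le2^{c_en}$ values, and the message has $\omega\ell\ge(R-\delta)n$ bits. Let each edge carry the $k$-tuple of its values in the codes for $i=1,\dots,k$. This tuple takes at most $2^{c_ekn}$ values, so we obtain a zero-error code of block length $kn$ and rate $\omega\ell/(kn)\ge(R-\delta)/k$ for all sources. By Lemma~\ref{lem:lower} the instance is $(0,(R-\delta)/k,kn)$-feasible, for every large $\ell$. Since $\delta\in(0,R)$ is arbitrary, it is $(0,R/k)$-feasible.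
\end{proof}

\begin{thebibliography}{9}

\bibitem{KM}
Koetter and M\'edard, 2003.

\bibitem{LYC}
Li, Yeung and Cai, 2003.

\bibitem{zero}
\emph{Network Coding: Is Zero Error Always Possible?},
doi:10.1109/allerton.2011.6120342,
\texttt{https://unpaywall.org/10.1109\%2FALLERTON.2011.6120342}.

\end{thebibliography}
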